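
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Logarithmically many barycentric subdivisions suffice\\ to resolve a complex inside a polyhedron}


\begin{abstract}
Let $K$ and $L$ be finite geometric simplicial complexes with $|L|\subseteq|K|$, and let $d=\dim K\ge 1$. How many barycentric subdivisions of $K$, with freely chosen barycenters, are needed until a subcomplex of the result subdivides $L$? We show that for fixed $d$ and $m=\dim L$ the answer in the worst case is $\Theta(\log n)$, where $n$ is the number of simplices of $L$. This confirms a conjecture from \cite{conj}. The upper bound holds for any $n\ge2$ simplices in $|K|$, even if they cross one another. The proof places barycenters on hyperplanes according to a priority order, and shows that a random priority order needs only logarithmically many rounds, much as a random binary search tree has logarithmic depth. For $m=0$ we determine the worst case up to an additive constant depending on $d$, and for $d=1$ exactly.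
\end{abstract}

\section{The question and the results}

\paragraph{Conventions.}
Simplicial complexes are finite and geometric, and lie in some $\mathbb R^N$ with $N$ arbitrary; when a pair $(K,L)$ is considered, both complexes lie in the same $\mathbb R^N$. Simplices are nonempty and closed, $\operatorname{relint}$ denotes relative interior, and $\Sigma(X)$ is the number of simplices of $X$. The symbol $\log$ without a base is the natural logarithm.

A \emph{(generalized) barycentric subdivision} $\operatorname{bd}K$ of $K$ is obtained by choosing a point $b_\tau\in\operatorname{relint}\tau$ for every simplex $\tau$ of $K$. Its simplices are the sets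
\[
\operatorname{conv}\{b_{\tau_0},\dots,b_{\tau_k}\},\qquad \tau_0<\tau_1<\dots<\tau_k ,
\]
one for each flag of simplices of $K$, where $<$ means ``is a proper face of''. This is a simplicial complex with $|\operatorname{bd}K|=|K|$. The largest simplex $\tau_k$ of the flag is the \emph{carrier} of $\rho=\operatorname{conv}\{b_{\tau_0},\dots,b_{\tau_k}\}$. We have $\rho\subseteq\tau_k$. Moreover $\operatorname{relint}\rho\subseteq\operatorname{relint}\tau_k$, since a relative interior point of $\rho$ has a positive coefficient at $b_{\tau_k}$. By $\operatorname{bd}^tK$ we mean a $t$-fold iterate, with free choices in every round.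

A complex $\tilde L$ \emph{subdivides} $L$ if every simplex of $\tilde L$ lies in a simplex of $L$ and every simplex of $L$ is a union of simplices of $\tilde L$.

\paragraph{The question.}
It is known that if $|L|\subseteq|K|$, then there are a positive integer $t$ and a subcomplex $\tilde L$ of some $\operatorname{bd}^tK$ that subdivides $L$. Let $\eta(K,L)$ be the least such $t\ge 1$. It measures how many rounds of refinement are needed before $K$ ``sees'' $L$. For $d\ge1$ and $d\ge m\ge0$ put
\[
\varphi_{d,m}(n)=\max\bigl\{\eta(K,L):\ \Sigma(L)=n,\ \dim L=m,\ \dim K=d,\ |L|\subseteq|K|\bigr\},
\]
for those $n$ for which such pairs exist. The conjecture, posed in \cite{conj}, is that $\varphi_{d,m}(n)\in\Theta(\log n)$ as $n\to\infty$, for all fixed $d\ge m\ge 0$ with $d\ge1$.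

The freedom in choosing barycenters is essential. If $K=[0,1]$ and all barycenters are midpoints, only dyadic rationals ever become vertices, so most points are never reached.

Why should the answer be logarithmic? In the smallest case, $K$ is a segment and $L$ consists of $n$ interior points. After $t$ rounds there are $2^t-1$ interior vertices, so $t\ge\log_2(n+1)$. Conversely, always splitting at the median of the remaining points reaches all of them in $\lfloor\log_2n\rfloor+1$ rounds. In higher dimensions the number of simplices still grows exponentially with the number of rounds, which suggests the same answer. But median splitting has no evident analogue: a single hyperplane crosses many simplices at once, neighboring simplices share faces and hence barycenters, and the simplices of $L$ must be resolved entirely and not just hit. It is easy to resolve $L$ in $O(n)$ rounds for fixed $d$ (Proposition~\ref{prop:chains} below); the point is to replace $n$ by $\log n$.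

\paragraph{Results.}
\begin{theorem}\label{thm:main}
For every $d\ge1$ there is a constant $C_d$ such that for all $m$ with $0\le m\le d$ and all $n\ge2^{m+1}$
\[
\lfloor\log_2(n-2^{m+1}+1)\rfloor+1\ \le\ \varphi_{d,m}(n)\ \le\ C_d\log n .
\]
Hence $\varphi_{d,m}(n)\in\Theta(\log n)$ for fixed $d$ and $m$, and the conjecture is true.
\end{theorem}

The upper bound does not use that the simplices of $L$ fit together to a complex.

\begin{theorem}\label{thm:upper}
For every $d\ge1$ there is a constant $C_d$ with the following property. Let $K\subset\mathbb R^N$ be a complex with $\dim K=d$, with $N$ arbitrary, and let $\mathcal L$ be any collection of $n\ge2$ simplices contained in $|K|$, possibly crossing one another arbitrarily. Then there are an integer $1\le t\le C_d\log n$ and a $\operatorname{bd}^tK$ such that every $\ell\in\mathcal L$ is the union of the members of a subcomplex of $\operatorname{bd}^tK$.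
\end{theorem}

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[\textup{(a)}] $\lfloor\log_2n\rfloor+1\le\varphi_{d,0}(n)\le\lfloor\log_2n\rfloor+d$ for all $d,n\ge1$.
\item[\textup{(b)}] $\varphi_{1,0}(n)=\lfloor\log_2n\rfloor+1$ for $n\ge1$, and $\varphi_{1,1}(n)=\lfloor\log_2(n-1)\rfloor+1$ for $n\ge3$.
\end{itemize}
\end{theorem}

For $d\ge2$ and $m\ge1$ our bounds are $\log_2n-O_m(1)\le\varphi_{d,m}(n)\le C_d\log n$; we do not determine the leading constant there.

\begin{remark}\label{rem:quoted}
The conjecture was stated together with the assertion that for $m=0$ one can always take $t=\lceil\log_{(d+1)!}n\rceil+3$. The base $(d+1)!$ is tempting, since each round replaces a $d$-simplex by $(d+1)!$ others, but for $d\ge2$ the assertion cannot be correct. An edge is only cut in two in each round, so if $K$ is a $d$-simplex and $L$ consists of $n$ points in the interior of one edge, then $t\ge\log_2(n+1)$. Since $(d+1)!\ge6$, this exceeds $\lceil\log_{(d+1)!}n\rceil+3$ for large $n$. The assertion is not used here. Theorem~\ref{thm:sharp}(a) gives the correct leading term, and the consequence $\varphi_{d,0}(n)\in\Theta(\log n)$ stands.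
\end{remark}

\paragraph{Plan.}
Section~\ref{sec:lower} proves the lower bound. Section~\ref{sec:segment} sketches, for points on a segment, an argument that avoids medians and shows what has to be generalized. Sections~\ref{sec:rule}--\ref{sec:random} carry this out: a rule for choosing barycenters that depends on a linear order of hyperplanes, a lemma that traps the relevant sets of hyperplanes between members of bounded families, and the proof that a random order is good. Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp} by a different, topological halving argument.

\section{The lower bound}\label{sec:lower}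

The only obstruction we use is the one on an edge. If $e$ is an edge of $K$, then each round splits every edge contained in $e$ into two, so $e$ consists of $2^t$ edges of $\operatorname{bd}^tK$, and
\begin{equation}\label{eq:edge}
\operatorname{bd}^tK\ \text{has exactly}\ 2^t-1\ \text{vertices in}\ \operatorname{relint}e .
\end{equation}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:main}]
An $m$-simplex has $2^{m+1}-1$ faces, itself included. Put $s=n-(2^{m+1}-1)\ge1$. Let $K$ be a $d$-simplex with all its faces, and let $L$ be an $m$-simplex in $|K|$ with all its faces together with $s$ isolated points in the interior of one edge $e$ of $K$, all disjoint; this is possible because $d\ge m$ and $d\ge1$. Then $\Sigma(L)=n$ and $\dim L=m$. If $\tilde L\subseteq\operatorname{bd}^tK$ subdivides $L$, the $s$ points are vertices of $\operatorname{bd}^tK$ in $\operatorname{relint}e$. By \eqref{eq:edge}, $2^t-1\ge s$, so $t\ge\lceil\log_2(s+1)\rceil=\lfloor\log_2s\rfloor+1$.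
\end{proof}

\section{Points on a segment}\label{sec:segment}

This section is a sketch for motivation; nothing later depends on it.

Let $K=[0,1]$ and let $p_1<\dots<p_n$ be points of $(0,1)$. Each $p_i$ gives the function $h_i(x)=x-p_i$, which takes both signs on a segment $\sigma$ exactly when $p_i$ lies in the interior of $\sigma$. Fix any linear order on the points, the \emph{priority order}, and in each round split every segment $\sigma$ at the first point, in priority order, among those in its interior (arbitrarily if there are none).

This builds a binary search tree. If there are seven points and the priority order is $p_4,p_2,p_6,p_1,p_3,p_5,p_7$, then the splitting points are $p_4$ in round~1, then $p_2,p_6$, then the rest; three rounds suffice. With priority order $p_1,p_2,\dots,p_7$, round $i$ reaches only the point $p_i$, and seven rounds are needed. In general the number of rounds needed is the length of the longest chain of nested segments $\sigma_1\supseteq\sigma_2\supseteq\cdots$, one from each successive stage of the process, that still contain points in their interiors. Along a chain the splitting points come later and later in the priority order. So the order is what matters.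

Instead of a median order, take a \emph{random} one. Let $A$ be a set of $a\ge 1$ of the points, and choose as checkpoints every point of $A$ whose rank in $A$ is a multiple of $\lfloor a/8\rfloor+1$. There are at most $7$ checkpoints. They divide the segment into at most $15$ pieces, namely the checkpoints themselves and the at most $8$ intervals between them, and each of these intervals contains at most $a/8$ points of $A$. Let $\sigma=[u,v]$ with $u$ in the piece $c$ and $v$ in the piece $c'$. The set of points of $A$ interior to $\sigma$ contains the set $I$ of the points of $A$ strictly between $c$ and $c'$. It is contained in the set $O$ obtained from $I$ by adding the points of $A$ in those of $c,c'$ that are intervals. Since $|O|-|I|\le a/4$: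
\begin{itemize}
\item if $\sigma$ has more than $a/2$ points of $A$ in its interior, its interior contains one of at most $15^2$ sets $I$ with $|I|>a/4$;
\item otherwise the points of $A$ in its interior all lie in one of at most $15^2$ sets $O$ with $|O|\le3a/4$.
\end{itemize}
Now read the random order from the beginning. The first $k$ points miss a given $I$ with probability at most $(3/4)^k$, so after a time $T$ with exponentially small tails every $I$ has been hit. Follow a chain $\sigma_1\supseteq\sigma_2\supseteq\cdots$. At most $T$ of its splitting points are among the first $T$ points. As soon as a splitting point comes later, the current segment contains none of the first $T$ points in its interior. So it contains no $I$, and its remaining points lie in one of boundedly many sets $O$ of size at most $3a/4$. In these the order is again random. Each stage costs a bounded number of rounds, apart from exponentially small tails, and there are $O(\log n)$ stages. What this sketch leaves open is how to treat all chains, and hence all the sets $O$, simultaneously.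

In general the points become hyperplanes, and three things need work.
\begin{itemize}
\item Placing $b_\sigma$ on a hyperplane $h=0$ does not suffice to prevent the pieces of $\sigma$ from being crossed by $h$; the faces of $\sigma$ must cooperate. A single priority order common to all simplices achieves this (Section~\ref{sec:rule}).
\item The sets of hyperplanes crossing the various simplices overlap and have no intrinsic order, so the bracketing by $I$ and $O$ requires a geometric argument (Section~\ref{sec:bracket}).
\item The sets $O$ overlap, as they do already on a segment, so one cannot choose a good order in each $O$ separately. A random order serves all of them at once, provided the maximum over the sets $O$ is controlled. Exponential moments do that (Section~\ref{sec:random}).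
\end{itemize}

\section{A rule for choosing barycenters}\label{sec:rule}

From here to the end of the proof of Theorem~\ref{thm:upper} in Section~\ref{sec:random}, $K$ and $\mathcal L$ are as in that theorem, and $D=2d+1$.

\paragraph{Bounding the ambient dimension.}
Our constants will depend on the dimension of the ambient space, so we first bound it in terms of $d$.

\begin{lemma}\label{lem:ambient}
In proving Theorem~\ref{thm:upper} we may assume $K\subset\mathbb R^D$.
\end{lemma}
\begin{proof}
If $N<D$, embed $\mathbb R^N$ in $\mathbb R^D$. Let $N>D$. For $\sigma,\tau\in K$, the direction space of $\operatorname{aff}(\sigma\cup\tau)$ has dimension at most $2d+1=D$. The $D\times N$ matrices that are not injective on a given such space form a proper algebraic subset of the space of matrices, and there are finitely many such spaces. So some linear map $\pi:\mathbb R^N\to\mathbb R^D$ is injective on all of them. If $x\in\sigma$, $y\in\tau$ and $\pi(x)=\pi(y)$, then $x-y$ lies in the direction space of $\operatorname{aff}(\sigma\cup\tau)$, so $x=y$. Thus $\pi$ is injective on $|K|$, and the simplices $\pi(\sigma)$ form a geometric simplicial complex $\pi(K)$. As $\pi$ is affine and injective on each simplex, it carries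 the choices of barycenters for $K$, in every round, bijectively to those for $\pi(K)$. Each $\ell\in\mathcal L$ is mapped injectively and affinely onto a simplex in $|\pi(K)|$. So the statement for $\pi(K)$ and the simplices $\pi(\ell)$ implies the one for $K$ and $\mathcal L$.
\end{proof}

\paragraph{Replacing simplices by functionals.}
Assume $K\subset\mathbb R^D$, and fix a compact box $Q\subset\mathbb R^D$ containing $|K|$. A $k$-simplex $\ell\in\mathcal L$ can be written as
\begin{equation}\label{eq:ell}
\ell=\{x\in\mathbb R^D: f_1(x)=\dots=f_{D-k}(x)=0,\ g_0(x)\ge0,\dots,g_k(x)\ge0\},
\end{equation}
where the $f_i$ are affine functionals defining $\operatorname{aff}\ell$ and the $g_j$ are affine extensions to $\mathbb R^D$ of the barycentric coordinates of $\ell$. Let $G$ be the set of all these functionals, for all $\ell\in\mathcal L$. Then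
\[
1\le M:=|G|\le(D+1)n=(2d+2)n .
\]
We say that $h$ \emph{cuts} a simplex $\sigma$ if $h$ takes both a positive and a negative value on $\sigma$; equivalently, $h$ is positive at some vertex of $\sigma$ and negative at another. For $A\subseteq G$ let
\[
H_A(\sigma)=\{h\in A: h\text{ cuts }\sigma\},\qquad H(\sigma)=H_G(\sigma).
\]
Then
\begin{equation}\label{eq:mono}
H_A(\tau)\subseteq H_A(\sigma)\ \text{ if }\tau\subseteq\sigma,\qquad H_B(\sigma)=H_A(\sigma)\cap B\ \text{ if }B\subseteq A .
\end{equation}

The goal is a subdivision in which no simplex is cut by any $h\in G$.

\begin{lemma}\label{lem:uncut}
Let $K'$ be an iterated barycentric subdivision of $K$ with $H(\rho)=\emptyset$ for all $\rho\in K'$. Then for each $\ell\in\mathcal L$ the set $\{\rho\in K':\rho\subseteq\ell\}$ is a subcomplex of $K'$ whose union is $\ell$.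
\end{lemma}
\begin{proof}
It is closed under taking faces. Let $x\in\ell\subseteq|K'|$, and let $\rho\in K'$ be the simplex with $x\in\operatorname{relint}\rho$. Each $h\in G$ is $\ge0$ on $\rho$ or $\le0$ on $\rho$, and if such an affine function vanishes at a point of $\operatorname{relint}\rho$, it vanishes on $\rho$. So each $h\in G$ has constant sign in $\{+,0,-\}$ on $\operatorname{relint}\rho$. By \eqref{eq:ell}, membership in $\ell$ depends only on these signs, so $\operatorname{relint}\rho\subseteq\ell$. Since $\ell$ is closed, $x\in\rho\subseteq\ell$.
\end{proof}

\paragraph{One functional.}
Consider a triangle $abc$ and one functional $h$ with $h(a)>0$ and $h(b),h(c)<0$, as in Figure~\ref{fig:triangle}. It cuts the triangle and the edges $ab$ and $ac$. Place the barycenters of \emph{all three} on the line $h=0$. The vertices of the six new triangles then have the signs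
\[
(a,b_{ab},b_{abc})\colon +,0,0;\quad (a,b_{ac},b_{abc})\colon +,0,0;\quad (b,b_{ab},b_{abc})\colon -,0,0;
\]
\[
(c,b_{ac},b_{abc})\colon -,0,0;\quad (b,b_{bc},b_{abc})\colon -,-,0;\quad (c,b_{bc},b_{abc})\colon -,-,0,
\]
and none of them is cut. Had we placed $b_{ab}$ off the line, one of the halves of $ab$ would still be cut, and with it a new triangle.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\coordinate (b) at (0,0);
\coordinate (c) at (6,0);
\coordinate (a) at (2.5,4);
\coordinate (ab) at (1.5,2.4);
\coordinate (ac) at (4.6,1.6);
\coordinate (s) at (3.05,2.0);
\coordinate (bc) at (3,0);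
\draw[dashed] (0.3,2.71) -- (6.2,1.187);
\draw[thick] (a)--(b)--(c)--cycle;
\draw (s)--(a) (s)--(b) (s)--(c) (s)--(ab) (s)--(ac) (s)--(bc);
\foreach \p in {a,b,c,ab,ac,s,bc} \fill (\p) circle (1.6pt);
\node[above] at (a) {$a$};
\node[left] at (b) {$b$};
\node[right] at (c) {$c$};
\node[above left] at (ab) {$b_{ab}$};
\node[above right] at (ac) {$b_{ac}$};
\node[below] at (bc) {$b_{bc}$};
\node[above right] at (s) {$b_{abc}$};
\node[right] at (6.2,1.187) {$h=0$};
\end{tikzpicture}
\caption{A barycentric subdivision of the triangle $abc$ in which the triangle and the two edges crossed by the dashed line $h=0$ all have their barycenters on that line. None of the six small triangles has points strictly on both sides of the line.}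
\label{fig:triangle}
\end{figure}

With several functionals the same remark shows that $\sigma$ and its faces must agree on priorities. Suppose that an edge $\tau$ of $\sigma$ is cut by $h$ and by $h'$, at different points. If $b_\sigma$ is placed on $h=0$ but $b_\tau$ on $h'=0$, then one half of $\tau$ is still cut by $h$, and so are the pieces of $\sigma$ containing it. A linear order common to all simplices avoids such conflicts.

\paragraph{The rule.}
Fix a linear order on $G$. Put $K_0=K$. Given $K_i$, let $K_{i+1}=\operatorname{bd}K_i$ with the following choice for $\sigma\in K_i$. If $H(\sigma)\ne\emptyset$, let $h=\min H(\sigma)$ and choose $b_\sigma\in\operatorname{relint}\sigma$ with $h(b_\sigma)=0$. This is possible: $h$ takes both signs on $\sigma$, hence on the dense convex subset $\operatorname{relint}\sigma$. If $H(\sigma)=\emptyset$, choose $b_\sigma\in\operatorname{relint}\sigma$ arbitrarily.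

\begin{lemma}\label{lem:one-round}
Let $\rho\in K_{i+1}$ have carrier $\sigma\in K_i$ with $H(\sigma)\ne\emptyset$. Then $\min H(\sigma)\notin H(\rho)$.
\end{lemma}
\begin{proof}
Let $h=\min H(\sigma)$, let $\rho$ come from the flag $\tau_0<\dots<\tau_k=\sigma$, and let $j^*$ be the least $j$ with $h\in H(\tau_j)$. For $j\ge j^*$ we have $h\in H(\tau_j)\subseteq H(\sigma)$, so $h$ is also the minimum of $H(\tau_j)$ and $h(b_{\tau_j})=0$. For $j<j^*$ the points $b_{\tau_j}$ all lie in $\tau_{j^*-1}$, which $h$ does not cut. So among the vertices of $\rho$ there are not both one where $h$ is positive and one where $h$ is negative, that is, $h$ does not cut $\rho$.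
\end{proof}

\paragraph{Chains.}
To count rounds we follow nested simplices, as in Section~\ref{sec:segment}. We forget how they arise and keep only what Lemma~\ref{lem:one-round} provides. This makes the quantity to be bounded independent of the choices of barycenters that the rule leaves free, and lets us pass to subsets of $G$.

For a linearly ordered set $A\subseteq G$, an \emph{$A$-chain} of length $t$ is a sequence of simplices $\sigma_1\supseteq\sigma_2\supseteq\dots\supseteq\sigma_t$ in $Q$, of dimension at most $d$, with
\[
H_A(\sigma_i)\ne\emptyset\ (1\le i\le t),\qquad \min H_A(\sigma_i)\notin H_A(\sigma_{i+1})\ (1\le i<t).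
\]
By \eqref{eq:mono}, $H_A(\sigma_{i+1})\subseteq H_A(\sigma_i)\setminus\{\min H_A(\sigma_i)\}$, so \emph{the minima strictly increase along an $A$-chain}. In particular its length is at most $|A|$. Let $Z(A)\le|A|$ be the maximal length of an $A$-chain, with $Z(A)=0$ if there is none.

\begin{proposition}\label{prop:chains}
For every linear order on $G$, every sequence $K_0,K_1,\dots$ obtained by the rule for this order, and every $t\ge Z(G)$, each $\ell\in\mathcal L$ is the union of the members of a subcomplex of $K_t$.
\end{proposition}
\begin{proof}
By Lemma~\ref{lem:uncut} it suffices that $H(\rho)=\emptyset$ for all $\rho\in K_t$. Suppose $\rho_t\in K_t$ and $H(\rho_t)\ne\emptyset$. For $i=t,\dots,1$ let $\rho_{i-1}\in K_{i-1}$ be the carrier of $\rho_i$. Then $\rho_0\supseteq\dots\supseteq\rho_t$, all $H(\rho_i)\supseteq H(\rho_t)$ are nonempty, and $\min H(\rho_{i-1})\notin H(\rho_i)$ by Lemma~\ref{lem:one-round}. This is a $G$-chain of length $t+1>Z(G)$, a contradiction.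
\end{proof}

Since $Z(G)\le|G|\le(2d+2)n$ for any order, linearly many rounds always suffice. For logarithmically many we need an order with $Z(G)=O_d(\log M)$.

\section{Trapping the cut sets}\label{sec:bracket}

For points on a segment, the pieces given by the checkpoints allowed us to trap the set $H_A(\sigma)$ between members of bounded families. We now find such pieces in $\mathbb R^D$. What we want of a piece is that most functionals do not change sign on it; the number of pieces must not depend on the number of functionals.

We use a standard fact on range spaces. Let $A$ be a finite set and $\mathcal R$ a family of subsets of $A$, called ranges. The traces of $\mathcal R$ on $S\subseteq A$ are the sets $R\cap S$ with $R\in\mathcal R$. The family $\mathcal R$ has VC-dimension less than $k_0$ if for no $k\ge k_0$ does a $k$-element set $S\subseteq A$ have all its $2^k$ subsets as traces. The $\varepsilon$-net theorem of Haussler and Welzl \cite{HW} says that for every $k_0$ and $\varepsilon>0$ there is a number $r$ such that, whenever $\mathcal R$ has VC-dimension less than $k_0$, some $R_0\subseteq A$ with $|R_0|\le r$ meets every range with more than $\varepsilon|A|$ elements. It matters that $r$ does not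 depend on $|A|$.

\begin{lemma}[Partition]\label{lem:partition}
For all $D\ge1$ and $\delta>0$ there is $B=B(D,\delta)$ such that, for every finite set $A$ of $a\ge1$ affine functionals on $\mathbb R^D$ and every compact box $Q\subset\mathbb R^D$, the box $Q$ can be partitioned into at most $B$ nonempty sets on each of which all but at most $\delta a$ elements of $A$ have constant sign in $\{+,0,-\}$.
\end{lemma}

The $\varepsilon$-net theorem yields convex cells in which any \emph{two} points are separated by few functionals. This is not yet enough, since different pairs of points of a cell could be separated by different functionals. But a simplex has few vertices, so after triangulating the cells only a bounded number of pairs matters.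

\begin{proof}
For points $x,y$ let $\operatorname{Sep}(x,y)=\{h\in A:\operatorname{sgn}h(x)\ne\operatorname{sgn}h(y)\}$. These sets are our ranges.

\emph{Bounded VC-dimension.} Let $g_D(k)$ be the maximal number of sign vectors in $\{+,0,-\}^k$ realized by $k$ affine functionals, not necessarily distinct, at the points of $\mathbb R^D$; so $g_0(k)=1$ and $g_D(0)=1$. We claim that
\begin{equation}\label{eq:signs}
g_D(k)\le g_D(k-1)+2g_{D-1}(k-1)\qquad(D,k\ge1).
\end{equation}
Add the $k$th functional $f$ to the first $k-1$. The nonempty classes of points with equal sign vectors are convex. If $f$ does not have constant sign on a class, then it vanishes somewhere on the class (by convexity, if it takes values of both signs there), and the class is split into at most three. If $f$ is a constant, no class is split. Otherwise $\{f=0\}$ is a copy of $\mathbb R^{D-1}$ and meets at most $g_{D-1}(k-1)$ classes. This proves \eqref{eq:signs}. By Pascal's rule and induction on $k$,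
\[
g_D(k)\le\sum_{j\le D}\binom kj2^j\le\sum_{j\le D}\binom Dj(2k)^j=(1+2k)^D .
\]
The trace of $\operatorname{Sep}(x,y)$ on a $k$-element set $S\subseteq A$ is determined by the sign vectors of $x$ and $y$ on $S$. So there are at most $(1+2k)^{2D}$ traces on $S$, which is less than $2^k$ for all $k\ge k_0(D)$. Hence the VC-dimension is less than $k_0(D)$.

\emph{Cells.} Let $\varepsilon=\delta/\binom{D+1}2$. By the $\varepsilon$-net theorem there is $R\subseteq A$ with $|R|\le r(D,\varepsilon)$ that meets every $\operatorname{Sep}(x,y)$ with more than $\varepsilon a$ elements. Add to $R$ the $2D$ functionals defining the box $Q$, and call the result $R'$. The sign classes of $R'$ contained in $Q$ partition $Q$ into at most $3^{|R'|}$ sets. Such a class $F$ is bounded, and it is given by strict inequalities inside the affine subspace given by its equations. So $F$ is the relative interior of the polytope $\operatorname{cl}F$, which is given by the corresponding weak inequalities. A face of $\operatorname{cl}F$ is determined by the set of inequalities that are tight on it, so there are at most $2^{|R'|}$ faces.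

\emph{Triangulation.} Choose a point in the relative interior of each nonempty face of $\operatorname{cl}F$. As for simplices, the flags of faces give the barycentric subdivision of $\operatorname{cl}F$, and the relative interiors of the simplices belonging to flags with largest member $\operatorname{cl}F$ partition $F$. Their number is at most the number of sets of faces, hence at most $2^{2^{|R'|}}$. Altogether $Q$ is partitioned into relatively open simplices $\Delta$ whose number is bounded in terms of $D$ and $\delta$. These are the sets of the partition.

\emph{Counting.} Let $\Delta\subseteq F$ be one of them, of dimension $k\le D$, and let $h\in A$ have non-constant sign on $\Delta$. Then $h$ takes positive and negative values on $\Delta$, since an affine function that is $\ge0$ (or $\le0$) on the relatively open convex set $\Delta$ and vanishes somewhere on it vanishes on all of $\Delta$. Shrink $\operatorname{cl}\Delta$ slightly toward its barycenter to a simplex $\Delta'\subset\Delta$ on which each of the finitely many such $h$ still takes both signs, and let $w_0,\dots,w_k$ be the vertices of $\Delta'$. Each such $h$ is positive at some $w_i$ and negative at some $w_j$, so $h\in\operatorname{Sep}(w_i,w_j)$.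 As $w_i,w_j\in F$ have equal signs with respect to $R$, the set $\operatorname{Sep}(w_i,w_j)$ does not meet $R$ and has at most $\varepsilon a$ elements. So there are at most $\binom{k+1}2\varepsilon a\le\binom{D+1}2\varepsilon a=\delta a$ such $h$.
\end{proof}

A simplex of dimension at most $d$ is described, up to few functionals, by the pieces containing its vertices. This gives the bracketing. From now on
\[
D=2d+1,\qquad \delta=\frac1{4(d+1)},\qquad p=B(D,\delta)^{d+1}.
\]

\begin{lemma}[Bracketing]\label{lem:bracket}
For every $A\subseteq G$ with $|A|=a\ge1$ there are families $\mathcal I,\mathcal O$ of subsets of $A$, each with at most $p$ members, such that $|I|>a/4$ for $I\in\mathcal I$, $|O|\le3a/4$ for $O\in\mathcal O$, and for each simplex $\sigma\subseteq Q$ with $\dim\sigma\le d$: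
\begin{itemize}
\item if $|H_A(\sigma)|>a/2$, then $H_A(\sigma)\supseteq I$ for some $I\in\mathcal I$;
\item if $|H_A(\sigma)|\le a/2$, then $H_A(\sigma)\subseteq O$ for some $O\in\mathcal O$.
\end{itemize}
\end{lemma}
\begin{proof}
Take the partition of Lemma~\ref{lem:partition}. For a $(d+1)$-tuple $(c_0,\dots,c_d)$ of its sets, call $h\in A$ \emph{bad} if it has non-constant sign on some $c_i$. At most $(d+1)\delta a=a/4$ elements are bad. Let $I$ be the set of those $h\in A$ that are not bad and are positive on some $c_i$ and negative on some $c_j$, and let $O$ be the union of $I$ and the set of bad elements. So $|O|-|I|\le a/4$.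

Let $v_0,\dots,v_d$ be the vertices of $\sigma$, repeated if necessary, and let $v_i\in c_i$. If $h\in I$, then $h$ is positive at some $v_i$ and negative at some $v_j$, so $h\in H_A(\sigma)$. If $h\in H_A(\sigma)$ is not bad, then it is positive at some $v_i$ and negative at some $v_j$, hence positive on $c_i$ and negative on $c_j$, so $h\in I$. Thus $I\subseteq H_A(\sigma)\subseteq O$. If $|H_A(\sigma)|>a/2$, then $|O|>a/2$ and $|I|>a/4$. If $|H_A(\sigma)|\le a/2$, then $|I|\le a/2$ and $|O|\le3a/4$. So we may take for $\mathcal I$ the sets $I$ with $|I|>a/4$, and for $\mathcal O$ the sets $O$ with $|O|\le3a/4$, over all tuples.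
\end{proof}

These families do not depend on any order; this independence is what allows us to choose the order at random afterwards.

\section{A random order}\label{sec:random}

Let us first see why randomness helps. Given the families of Lemma~\ref{lem:bracket}, one could put at most $p$ functionals first that meet all members of $\mathcal I$. After that, every cut set avoiding these functionals lies in one of at most $p$ sets $O\in\mathcal O$, each of size at most $3a/4$. But the sets $O$ overlap, and a good order on one need not be compatible with a good order on another. A uniformly random order of $A$ restricts to a uniformly random order on each $O$, so this difficulty disappears. What remains is to control $\max_OZ(O)$, and expectations alone do not control maxima. So we work with $\mathbb E\,x^{Z}$ for some $x>1$: there a maximum of $p$ terms is at most their sum, which costs a factor $p$ per stage, and after $O(\log M)$ stages and a logarithm this is affordable.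

Let $x=\tfrac76$ and, for integers $a\ge0$,
\[
\zeta(a)=\max_{A\subseteq G,\ |A|\le a}\mathbb E\,x^{Z(A)},
\]
where the expectation is over a uniformly random linear order of $A$. Then $\zeta\ge1$, $\zeta$ is nondecreasing, and $\zeta(0)=1$.

\begin{proposition}\label{prop:recursion}
$\zeta(a)\le\Gamma\,\zeta(\lfloor3a/4\rfloor)$ for $a\ge1$, where $\Gamma=(1+\tfrac43p)(1+p)$.
\end{proposition}
\begin{proof}
For $A=\emptyset$ we have $\mathbb E\,x^{Z(A)}=1\le\Gamma\,\zeta(\lfloor3a/4\rfloor)$. For $A\subseteq G$ with $1\le|A|\le a$ we have $\zeta(\lfloor3|A|/4\rfloor)\le\zeta(\lfloor3a/4\rfloor)$, as $\zeta$ is nondecreasing. So it suffices to show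
\[
\mathbb E\,x^{Z(A)}\le\Gamma\,\zeta(\lfloor3a/4\rfloor)\qquad\text{when }|A|=a\ge1 .
\]
Take $\mathcal I,\mathcal O$ from Lemma~\ref{lem:bracket}. Reveal the random order of $A$ element by element. Let $T$ be the least $k\ge0$ such that the set of the first $k$ elements meets every $I\in\mathcal I$, and let $P$ be the set of the first $T$ elements. Since the members of $\mathcal I$ are nonempty, $T\le a$.

\emph{For every order,}
\begin{equation}\label{eq:det}
Z(A)\le T+\max\Bigl(0,\ \max_{O\in\mathcal O}Z(O\setminus P)\Bigr),
\end{equation}
with the induced orders on the sets $O\setminus P$; if $\mathcal O=\emptyset$, the inner maximum is omitted. Let $\sigma_1\supseteq\dots\supseteq\sigma_t$ be an $A$-chain. Its minima strictly increase, so those lying in the initial segment $P$ are the minima for $i<i_0$, for some $i_0$ with $1\le i_0\le t+1$, and $i_0-1\le|P|=T$. If $i_0=t+1$, then $t\le T$. Otherwise, for $i\ge i_0$ the minimum of $H_A(\sigma_i)$ comes after all of $P$, so $H_A(\sigma_i)\cap P=\emptyset$. If $|H_A(\sigma_{i_0})|>a/2$, then $H_A(\sigma_{i_0})$ would contain some $I\in\mathcal I$, which meets $P$, a contradiction. So $H_A(\sigma_{i_0})\subseteq O$ for some $O\in\mathcal O$. By \eqref{eq:mono},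 for all $i\ge i_0$ we get $H_A(\sigma_i)\subseteq O\setminus P$, that is, $H_A(\sigma_i)=H_{O\setminus P}(\sigma_i)$. Thus $\sigma_{i_0}\supseteq\dots\supseteq\sigma_t$ is an $(O\setminus P)$-chain, and $t\le T+Z(O\setminus P)$.

\emph{Taking expectations.} Whether $T=k$ is determined by the first $k$ elements. So, conditional on the sequence of the first $T$ elements, the order of $A\setminus P$ is uniform, and hence so is the induced order on each $O\setminus P$. Moreover $|O\setminus P|\le\lfloor3a/4\rfloor$. By \eqref{eq:det},
\[
\mathbb E\,x^{Z(A)}\le\mathbb E\Bigl[x^T\Bigl(1+\sum_{O\in\mathcal O}x^{Z(O\setminus P)}\Bigr)\Bigr]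
\le\mathbb E[x^T]\,\bigl(1+p\,\zeta(\lfloor3a/4\rfloor)\bigr)
\le\mathbb E[x^T]\,(1+p)\,\zeta(\lfloor3a/4\rfloor).
\]

\emph{The waiting time.} For fixed $I\in\mathcal I$ and $k\le a$, the first $k$ elements avoid $I$ with probability
\[
\prod_{i=0}^{k-1}\frac{\max(0,\,a-|I|-i)}{a-i}\le\Bigl(1-\frac{|I|}a\Bigr)^k\le\Bigl(\frac34\Bigr)^k .
\]
So $\Pr(T>k)\le p\,(3/4)^k$ for all $k\ge0$ (the probability is $0$ for $k\ge a$), and since $x^T=1+(x-1)\sum_{0\le k<T}x^k$,
\[
\mathbb E\,x^T=1+(x-1)\sum_{k\ge0}x^k\Pr(T>k)\le1+\tfrac16\,p\sum_{k\ge0}\bigl(\tfrac78\bigr)^k=1+\tfrac43p .
\]
Here $x=\tfrac76$ was chosen such that $\tfrac34x<1$. This proves the proposition.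
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
After $j=\lfloor\log_{4/3}M\rfloor+1$ applications of Proposition~\ref{prop:recursion} starting from $\zeta(M)$, the argument is at most $(3/4)^jM<1$, hence $0$ (we may stop earlier, as $\Gamma\ge1$). So $\mathbb E\,x^{Z(G)}\le\Gamma^{\log_{4/3}M+1}$, and some linear order on $G$ satisfies
\[
Z(G)\le\frac{\log\Gamma}{\log(7/6)}\bigl(\log_{4/3}M+1\bigr),\qquad M\le(2d+2)n .
\]
Since $\Gamma$ depends only on $d$ and $n\ge2$, there is a constant $C_d$, depending only on $d$, with $\max(1,Z(G))\le C_d\log n$. With $t=\max(1,Z(G))$, Theorem~\ref{thm:upper} follows from Proposition~\ref{prop:chains}.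
\end{proof}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:main}]
Apply Theorem~\ref{thm:upper} to the set of all $n\ge2$ simplices of $L$. Let $\tilde L$ be the set of all simplices of $\operatorname{bd}^tK$ that are contained in some simplex of $L$. It is a subcomplex, each of its members lies in a simplex of $L$, and each simplex of $L$ is a union of members of $\tilde L$. So $\tilde L$ subdivides $L$, and $\eta(K,L)\le t\le C_d\log n$. Together with the lower bound of Section~\ref{sec:lower} this proves Theorem~\ref{thm:main}.
\end{proof}

The ambient dimension entered only through Lemma~\ref{lem:ambient}; without that lemma, our argument would give a constant depending on $N$. That $d$ is fixed was used in the partition and bracketing lemmas, while $m$ played no role in the upper bound.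

\section{Sharp results for points and for graphs}\label{sec:sharp}

For $\dim L=0$ we return to halving. On a segment one halves a point set by splitting at a median. The following lemma is the analogue for a simplex: wherever the barycenters of the proper faces are, one more point $b_\sigma$ can be chosen so that no open top-dimensional piece of $\sigma$ contains more than half of the given points.

\begin{lemma}\label{lem:halving}
Let $\sigma$ be a $k$-simplex, $k\ge1$, with the barycenters of all proper faces already chosen, and let $P_\sigma\subset\operatorname{relint}\sigma$ be a finite set of $a\ge1$ points. Then $b_\sigma\in\operatorname{relint}\sigma$ can be chosen so that the interior, relative to $\operatorname{aff}\sigma$, of each $k$-simplex of the resulting $\operatorname{bd}\sigma$ contains at most $a/2$ points of $P_\sigma$.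
\end{lemma}
\begin{proof}
The $k$-simplices of $\operatorname{bd}\sigma$ are the $\operatorname{conv}(f\cup\{b\})$ with $b=b_\sigma$, where $f$ runs over the $(k-1)$-simplices of the subdivided boundary of $\sigma$. Let $S_f(b)$ be the interior of $\operatorname{conv}(f\cup\{b\})$ relative to $\operatorname{aff}\sigma$; for fixed $b$ these sets are disjoint. Let
\[
U_f=\{b\in\operatorname{relint}\sigma:\ |P_\sigma\cap S_f(b)|>a/2\}
\]
be the set of choices that are bad because of $f$. It is open: a point lies in $S_f(b)$ if and only if all its barycentric coordinates with respect to the vertices of $f$ and $b$ are positive, and these depend continuously on $b$. For different $f$ the sets $U_f$ are disjoint, because two disjoint sets cannot both contain more than half of $P_\sigma$.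

If no $b$ works, the sets $U_f$ cover the connected set $\operatorname{relint}\sigma$, so $U_f=\operatorname{relint}\sigma$ for one $f$. Let $\lambda$ be the barycentric coordinate of $\sigma$ that vanishes on the facet of $\sigma$ containing $f$. It is positive on $\operatorname{relint}\sigma$, so we may choose $b\in\operatorname{relint}\sigma$ with $\lambda(b)<\min_{P_\sigma}\lambda$. On $\operatorname{conv}(f\cup\{b\})$ we have $\lambda\le\lambda(b)$, so $S_f(b)\cap P_\sigma=\emptyset$ and $b\notin U_f$, a contradiction.
\end{proof}

The lemma does not bound the number of points of $P_\sigma$ on the lower-dimensional simplices of $\operatorname{bd}\sigma$. But a point there has moved to a simplex of smaller dimension, and this can happen only a bounded number of times. This accounts for the additive term $d$.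

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
\emph{Lower bound.} Let $L$ consist of $n$ points in the interior of one edge of a $d$-simplex. By \eqref{eq:edge}, $2^t-1\ge n$, so $t\ge\lceil\log_2(n+1)\rceil=\lfloor\log_2n\rfloor+1$.

\emph{Upper bound.} Let $P=|L|$, so $|P|=n$, and put $K_0=K$. Given $K_i$, define $K_{i+1}=\operatorname{bd}K_i$ by choosing barycenters in order of increasing dimension. For $\sigma\in K_i$ of dimension at least $1$, let $a=|P\cap\operatorname{relint}\sigma|$. If $a=0$, choose $b_\sigma$ arbitrarily; if $a=1$, let $b_\sigma$ be the point of $P$ in $\operatorname{relint}\sigma$; if $a\ge2$, use Lemma~\ref{lem:halving} with $P_\sigma=P\cap\operatorname{relint}\sigma$.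

Fix $x\in P$. Let $\rho_i\in K_i$ be the simplex with $x\in\operatorname{relint}\rho_i$, and put $k_i=\dim\rho_i$ and $a_i=|P\cap\operatorname{relint}\rho_i|\ge1$. The relative interior of the carrier of $\rho_{i+1}$ contains $x$, so this carrier is $\rho_i$ and $\operatorname{relint}\rho_{i+1}\subseteq\operatorname{relint}\rho_i$. Hence $k_i$ and $a_i$ are non-increasing. If $k_i\ge1$ and $a_i=1$, then $x=b_{\rho_i}$ and $k_{i+1}=0$. If $k_i\ge1$ and $a_i\ge2$, then $k_{i+1}<k_i$, or $\rho_{i+1}$ is a $k_i$-simplex of $\operatorname{bd}\rho_i$ and $a_{i+1}\le a_i/2$.

Suppose $k_t\ge1$. Then $k_i\ge1$ for all $i\le t$, and $a_i\ge2$ for all $i<t$. At most $k_0-k_t\le d-1$ of the first $t$ steps lower the dimension. Each of the other steps at least halves $a_i$, and since $a_0\le n$ and $a_t\ge1$, there are at most $\lfloor\log_2n\rfloor$ of them. So $t\le\lfloor\log_2n\rfloor+d-1$. Consequently, for $t=\lfloor\log_2n\rfloor+d$ every $x\in P$ is a vertex of $K_t$, so $L$ is a subcomplex of $K_t$.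
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
The first formula is (a) with $d=1$.

\emph{Upper bound for $d=m=1$.} Let $n\ge3$. Since $L$ has an edge, it has at most $n-1$ vertices. Let $t=\lfloor\log_2(n-1)\rfloor+1$. By (a) with $d=1$, and since vertices stay vertices under further subdivision, there is a $\operatorname{bd}^tK$ that has all vertices of $L$ among its vertices. We claim that it resolves the edges of $L$ as well. Let $\ell$ be an edge of $L$ and $e$ an edge of $\operatorname{bd}^tK$. As $\dim K=1$, $\operatorname{relint}e$ is the complement in $|K|$ of the union of the other simplices of $\operatorname{bd}^tK$, so it is open in $|K|$. The endpoints of $\ell$ are vertices of $\operatorname{bd}^tK$ and do not lie in $\operatorname{relint}e$. So if $y\in\ell\cap\operatorname{relint}e$, then $y\in\operatorname{relint}\ell$, and near $y$ the segment $\ell\subseteq|K|$ lies in $e$. Hence $\ell$ and $e$ coincide near $y$. Thus $\ell\cap\operatorname{relint}e$ is open in $\operatorname{relint}e$; it is also closed in it, so it is $\emptyset$ or $\operatorname{relint}e$. In the latter case $e\subseteq\ell$, as $\ell$ is closed. Since every point of $\ell$ is a vertex of $\operatorname{bd}^tK$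 or lies in $\operatorname{relint}e$ for some edge $e$, the edge $\ell$ is a union of vertices and edges of $\operatorname{bd}^tK$. The simplices of $\operatorname{bd}^tK$ that are contained in simplices of $L$ form a subcomplex that subdivides $L$, and $\eta(K,L)\le t$.

\emph{Lower bound for $d=m=1$.} Let $K$ be an edge with its endpoints, and let $L$ consist of $n-1\ge2$ points in its interior and the segment joining two consecutive ones, so $\Sigma(L)=n$. By \eqref{eq:edge}, $2^t-1\ge n-1$, so $t\ge\lceil\log_2n\rceil=\lfloor\log_2(n-1)\rfloor+1$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{conj} ``Some Conjectures Concerning Complexity Of PL Subdivisions'', https://github.com/WilliamNehem21/TugasAkhir.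
\bibitem{HW} Haussler and Welzl, \emph{Discrete Comput. Geom.} 2 (1987), 127--151.
\end{thebibliography}

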